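# Slowly growing distance to Hilbert space does not give a finite dimensional decomposition

## 1. Theorem A and the statement it makes about FDDs

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$ throughout.

**Theorem A.** Let $f:\mathbb N\to[1,\infty)$ satisfy $f(n)\to\infty$. There is a separable infinite dimensional Banach space $Y$ with
$$d_n(Y)\le 7f(n)\quad\text{for all }n,\qquad\text{where } d_n(Y)=\sup\{d(E,\ell_2^n):E\subseteq Y,\ \dim E=n\},$$
such that no uniformly bounded sequence (or net) of finite rank projections on $Y$ converges to the identity in the weak operator topology. In particular $Y$ has no finite dimensional decomposition.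

Here $d(E,F)=\inf\{\|T\|\,\|T^{-1}\|\}$, over isomorphisms $T$ of $E$ onto $F$, is the Banach–Mazur distance. So $d_n(X)$ measures how far the worst $n$-dimensional subspace of $X$ is from being Euclidean. The sequence $(d_n(X))$ is nondecreasing, it is bounded if and only if $X$ is isomorphic to a Hilbert space, and $d_n(Z)\le d_n(X)$ for subspaces $Z\subseteq X$.

**Example.** $d_n(\ell_2)=1$. On the other hand $d(\ell_1^n,\ell_2^n)=\sqrt n$. The identity gives "$\le$", since $|x|_2\le|x|_1\le\sqrt n\,|x|_2$. For "$\ge$", let $|x|_1\le|Tx|_2\le d|x|_1$. Averaging over signs, $\mathbb E|\sum\epsilon_jTe_j|_2^2=\sum|Te_j|_2^2$. The left side is at least $n^2$ and the right side at most $nd^2$, so $d\ge\sqrt n$. Thus $d_n(\ell_1)\ge\sqrt n$, while Theorem A concerns spaces for which $d_n$ grows as slowly as we please.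

**Definition.** A *finite dimensional decomposition* (FDD) of $X$ is a sequence $(E_k)$ of finite dimensional subspaces such that every $x\in X$ has a unique representation $x=\sum_kx_k$, $x_k\in E_k$, converging in norm.

**Example.** A Schauder basis $(e_k)$ gives the FDD $E_k=\mathbb Ke_k$. If $H=\bigoplus H_k$ is an orthogonal sum of finite dimensional spaces, $(H_k)$ is an FDD of $H$.

The question comes from the paper "Hereditary Approximation Property" (http://www.math.tamu.edu/~johnson/HAP5.2.4.pdf): *if $d_n(X)$ goes to infinity sufficiently slowly and $X$ is separable, must $X$ have an FDD?* Precisely: is there some $f\to\infty$ such that every separable infinite dimensional $X$ with $d_n(X)=O(f(n))$ has an FDD? Theorem A answers: no, whatever $f$ is.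

**Why Theorem A excludes an FDD.** The purpose of this step is to show that an FDD produces a uniformly bounded sequence of finite rank projections tending to the identity. Let $(E_k)$ be an FDD of $Y$ and $S_nx=\sum_{k\le n}x_k$. By uniqueness the $S_n$ are linear, they are finite rank projections, and $S_nx\to x$. Put $\|x\|'=\sup_n\|S_nx\|$. This is finite, it is a norm, and $\|x\|'\ge\|x\|$. It is complete. Indeed, if $(x^m)$ is $\|\cdot\|'$-Cauchy, then $S_nx^m\to u_n$ as $m\to\infty$, uniformly in $n$. Since $E_n$ is closed, $u_n-u_{n-1}\in E_n$ (with $u_0=0$), and $(u_n)_n$ is Cauchy as a uniform limit of the convergent sequences $(S_nx^m)_n$. With $x=\lim u_n=\sum_n(u_n-u_{n-1})$, uniqueness gives $S_nx=u_n$, so $\|x^m-x\|'=\sup_n\|S_nx^m-u_n\|\to0$. By the open mapping theorem $\|\cdot\|'\le C\|\cdot\|$, that is, $\|S_n\|\le C$ for all $n$. Norm convergence at each point implies convergence in the weak operator topology, so Theorem A forbids this.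

## 2. The approximation property, and a scalar obstruction for idempotents

**Bounded rates.** If $f$ is bounded along a subsequence, then $d_n(X)=O(f(n))$ makes $(d_n(X))$ bounded along a subsequence, hence bounded, since it is nondecreasing. Then a separable $X$ is isomorphic to $\ell_2$ and has an FDD. So only $f\to\infty$ is of interest.

**A first approach.** A space has the *approximation property* (AP) if for every compact $M$ and $\varepsilon>0$ some finite rank operator $T$ satisfies $\|Tx-x\|<\varepsilon$ on $M$; it has the *metric* approximation property (MAP) if one can always take $\|T\|\le1$. An FDD gives the AP, so a natural plan is to build $Y$ without the AP. This plan stops at once for slow rates. The main theorem of the paper named above says that there is $f_*:\mathbb N\to[1,\infty)$ with $f_*\to\infty$ (growing at an inverse-Ackermann rate) such that $d_n(X)=O(f_*(n))$ implies that $X$, and hence every subspace of $X$, has the AP; and there are spaces not isomorphic to a Hilbert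 space, including one with a symmetric basis, that satisfy this growth condition. So for $f\le f_*$ the finite rank operators are there, and an argument must use $P^2=P$.

**How idempotency can help.** We shall build $Y$ from a Hilbert space $H=\bigoplus_iH_i$ so that every bounded operator on $Y^*$ acts on level $H_i$ almost like a scalar $\lambda_i$, with $\lambda_i-\lambda_{i+1}$ small. For a finite rank operator $\lambda_i$ is near $0$ for large $i$; for an operator close to the identity on $H_{i_0}$, $\lambda_{i_0}$ is near $1$. Nothing forbids the slow descent $\lambda_i=\max(0,1-i/M)$ for a general operator. But if $T^2=T$ also forces $\lambda_i(1-\lambda_i)$ to be small, each $\lambda_i$ is near $0$ or near $1$, and small steps cannot jump from one disc to the other. That is the whole strategy. The work is in the word "almost".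

## 3. A norm from finite sets of unit vectors

Let $H$ be a separable infinite dimensional Hilbert space, norm $|\cdot|$, inner product $\langle\cdot,\cdot\rangle$ linear in the first variable. For operators between Hilbert spaces $|\cdot|$ is the operator norm. Let $(x_a)_{a\in\Lambda}$ be a countable family of unit vectors containing an orthonormal basis. For a finite set $A\subset\Lambda$ let $W_A=\mathrm{span}\{x_a:a\in A\}$, let $P_A$ be the orthogonal projection onto $W_A$, and
$$q_k(y)=\sup_{|A|\le k}|P_Ay| .$$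

**Example.** If $(x_a)$ is just an orthonormal basis, $q_k(y)^2$ is the sum of the $k$ largest $|y_a|^2$; so $q_1(e_1+e_2)=1$ and $q_2(e_1+e_2)=\sqrt2$. If we add the vector $(e_1+e_2)/\sqrt2$ to the family, $q_1(e_1+e_2)$ becomes $\sqrt2$.

For integers $1=k_0<k_1<\cdots$ (chosen below) put
$$\|y\|^2=\sum_{j\ge0}4^{-j}q_{k_j}(y)^2\qquad(y\in H).\tag{1}$$
Since $q_k(y)\le|y|$, we get $\|y\|\le(4/3)^{1/2}|y|$. It is an $\ell_2$-sum of seminorms, and $q_1(y)=0$ forces $y=0$ because the family contains a basis; so it is a norm. Clearly $q_{k_j}\le2^j\|\cdot\|$. Let $Y$ be the completion and $X=Y^*$.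

**The dual as a subset of $H$.** The purpose of this step is to compute inside $H$. The map $H\to Y$ is continuous, injective, with dense range. So a functional on $Y$ restricts to a bounded functional $\langle\cdot,x\rangle$ on $H$ and is determined by it. We identify $X$ (conjugate-linearly) with the set of $x\in H$ for which $\langle\cdot,x\rangle$ is $\|\cdot\|$-bounded, and write $\langle y,x\rangle$ for $y\in Y$, $x\in X$. From $|x|^2=\langle x,x\rangle\le\|x\|_X\|x\|\le(4/3)^{1/2}\|x\|_X|x|$,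
$$|x|\le2\|x\|_X\qquad(x\in X).\tag{2}$$
If $w\in W_A$ with $|A|\le k_j$, then $|\langle y,w\rangle|=|\langle P_Ay,w\rangle|\le|w|q_{k_j}(y)\le2^j|w|\|y\|$. So $w\in X$ and
$$\|w\|_X\le2^j|w|\qquad(w\in W_A,\ |A|\le k_j);\qquad\text{in particular }\|x_a\|_X\le1.\tag{3}$$

**Extension of $P_A$, $q_k$ and (1) to $Y$.** For $y\in Y$ define $P_Ay\in W_A$ by $\langle P_Ay,w\rangle=\langle y,w\rangle$ for $w\in W_A$. By (3), taking the supremum over $|w|\le1$,
$$|P_Ay|\le2^j\|y\|\quad(|A|\le k_j),\qquad q_{k_j}\le2^j\|\cdot\|\ \text{ on }Y.\tag{4}$$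
The same supremum shows that $|P_Ay|$ increases with $A$. So $q_k(y)=\sup_{|A|\le k}|P_Ay|$ is a continuous seminorm on $Y$. Formula (1) holds on $Y$: if $H\ni h_n\to y$, the sequences $(2^{-j}q_{k_j}(h_n))_j$ are Cauchy in $\ell_2$ (their differences have $\ell_2$-norm at most $\|h_n-h_m\|$) and converge coordinatewise to $(2^{-j}q_{k_j}(y))_j$. Finally $q_1$ is a *norm* on $Y$: if all $\langle y,x_a\rangle=0$, then all $P_Ay=0$, so $\|y\|=0$ by (1).

**Choice of $k_j$.** Let $f_0(n)=\inf_{k\ge n}f(k)$, which is nondecreasing and tends to $\infty$. Put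
$$s_J=2\cdot4^Jk_{J-1}\quad(J\ge1).$$
Choose inductively integers $\nu_0\le\nu_1\le\cdots$ with
$$\nu_j\ge j+1,\qquad f_0(\nu_j)\ge2^{j+1},\qquad\nu_j\ge2s_j^{64}\ (j\ge1),\qquad k_{j+1}=81^{\nu_j}k_j.\tag{5}$$
This is consistent: when $\nu_j$ is chosen, $k_0,\dots,k_j$ are known, and $s_j$ depends only on $k_{j-1}$. Since $\nu_{J-1}\ge J$,
$$k_{j+1}\ge2k_j,\qquad4^Jk_{J-1}\le81^{\nu_{J-1}}k_{J-1}=k_J.\tag{6}$$

We use repeatedly the volume bound: a subset of a ball of radius $\rho$ in a normed space of real dimension $D$ has an $\varepsilon$-net, consisting of points of the subset, of at most $(1+2\rho/\varepsilon)^D$ points.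

**Lemma 1.** If $F\subset Y$, $\dim F=n$, $k\ge1$, there is $A$ with $|A|\le81^nk$ and $|P_Ay|\ge\frac12q_k(y)$ for all $y\in F$.

*Proof.* The seminorm $q_k\ge q_1$ is a norm on $F$. Its unit sphere has a $\frac14$-net $\mathcal N$ with at most $9^{2n}=81^n$ points. For $z\in\mathcal N$ take $|A_z|\le k$ with $|P_{A_z}z|\ge\frac34$, and let $A=\bigcup_zA_z$. If $q_k(y)=1$, pick $z$ with $q_k(y-z)\le\frac14$. Then $|P_Ay|\ge|P_{A_z}y|\ge|P_{A_z}z|-q_k(y-z)\ge\frac12$. $\square$

**Lemma 2.** $d_n(Y)\le7f(n)$ for all $n$, for every choice of the family $(x_a)$.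

*Proof.* The idea is to replace each $q_{k_j}$ on $F$ by one Hilbertian seminorm $|P_{A_j}\cdot|$. Let $\dim F=n$ and $j_0=\min\{j:\nu_j\ge n\}$, so $81^nk_j\le k_{j+1}$ for $j\ge j_0$. Take $A_j$ from Lemma 1 with $k=k_j$ and put $|y|_F^2=\sum_j4^{-j}|P_{A_j}y|^2$. Then $\|y\|^2\le4|y|_F^2$ on $F$. For $j\ge j_0$, $|P_{A_j}y|\le q_{k_{j+1}}(y)$, and these terms contribute at most $\sum_j4\cdot4^{-(j+1)}q_{k_{j+1}}(y)^2\le4\|y\|^2$. For $j<j_0$, $|A_j|\le81^nk_{j_0}\le k_{j_0+1}$, so $|P_{A_j}y|\le2^{j_0+1}\|y\|$, and these terms contribute at most $\frac434^{j_0+1}\|y\|^2$. So $|\cdot|_F$ is a Hilbertian norm. If $j_0=0$, there are no terms of the second kind and $d(F,\ell_2^n)\le2\cdot2=4\le7f(n)$. If $j_0\ge1$, $d(F,\ell_2^n)\le2(4+\frac{16}34^{j_0})^{1/2}\le7\cdot2^{j_0}$; and $n>\nu_{j_0-1}$ gives $f(n)\ge f_0(\nu_{j_0-1})\ge2^{j_0}$. $\square$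

## 4. Two families for which $Y$ has an FDD

Lemma 2 does not depend on $(x_a)$. So we may choose the family only with projections in mind. Two natural choices fail, and they show what is needed.

**An orthonormal basis alone.** If $(x_a)$ is an orthonormal basis $(e_a)$ and $R$ is a coordinate projection, then $R$ commutes with every $P_A$, so $|P_ARy|\le|P_Ay|$ and $\|R\|\le1$ on $Y$. The projections on the first $n$ coordinates tend to the identity on a dense set, hence everywhere, and $(e_a)$ is a basis of $Y$.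

**Many vectors, but each inside one level.** Let $H=\bigoplus H_i$ orthogonally with $\dim H_i<\infty$, and let every $x_a$ lie in some $H_i$. Split $A=\bigcup A_i$ by levels. Then $P_A=\sum_iP_{A_i}$, and the projection $Q_{\le m}$ onto $H_1\oplus\dots\oplus H_m$ satisfies $|P_AQ_{\le m}y|=|\sum_{i\le m}P_{A_i}y|\le|P_Ay|$. So $\|Q_{\le m}\|\le1$ on $Y$, and $(H_i)$ is an FDD of $Y$, no matter how wild the vectors are inside each $H_i$. The operator $Q_{\le m}$ has $\lambda_i=1$ for $i\le m$ and $\lambda_i=0$ afterwards: nothing links $\lambda_i$ to $\lambda_{i+1}$.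

So we need vectors that straddle two neighboring levels. The family below consists of a basis and of many random vectors $(a+b)/\sqrt2$ with $a\in H_i$, $b\in H_{i+1}$.

## 5. Elements of $X$: sparse approximation, and action through the tail

Both lemmas hold for every family $(x_a)$. The first says that an element of $B_X$ is, in Hilbert distance, nearly a combination of few $x_a$.

**Lemma 3.** If $\|x\|_X\le1$ and $J\ge1$, there is $A$ with $|A|\le s_J$ and $\mathrm{dist}(x,W_A)\le8\cdot2^{-J}$ (Hilbert distance).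

*Proof.* **Step 1: write $x$ as a sum of convex combinations.** Let $C_j=\overline{\mathrm{conv}}\bigcup_{|A|\le k_j}B_{W_A}$ in $H$. Its support function is $\sup_{c\in C_j}\mathrm{Re}\langle y,c\rangle=q_{k_j}(y)$. For $y\in H$,
$$\mathrm{Re}\langle y,x\rangle\le\|y\|\le\sum_{j<J}2^{-j}q_{k_j}(y)+\Big(\sum_{j\ge J}4^{-j}\Big)^{1/2}|y|\le\sum_{j<J}2^{-j}q_{k_j}(y)+2^{1-J}|y| .$$
The right side is the support function of $M=\sum_{j<J}2^{-j}C_j+2^{1-J}B_H$, which is convex and weakly compact, hence closed. If $x\notin M$, Hahn–Banach would give $y$ with $\mathrm{Re}\langle y,x\rangle>\sup_{m\in M}\mathrm{Re}\langle y,m\rangle$, a contradiction. So $x=\sum_{j<J}2^{-j}c_j+2^{1-J}b$ with $c_j\in C_j$, $|b|\le1$.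

**Step 2: make each $c_j$ sparse (Maurey's averaging).** Approximate $c\in C_j$ within $2^{-J}$ by a finite convex combination $\sum p_ib_i$ of elements of $\bigcup_{|A|\le k_j}B_{W_A}$. Let $\xi$ take the value $b_i$ with probability $p_i$. The mean of $4^J$ independent copies of $\xi$ has mean square distance at most $4^{-J}$ from $\sum p_ib_i$. So some average of $4^J$ of the $b_i$ is within $2\cdot2^{-J}$ of $c$, and it lies in some $W_A$ with $|A|\le4^Jk_j$.

**Step 3: add up.** The total error is at most $\sum_{j<J}2^{-j}\cdot2\cdot2^{-J}+2\cdot2^{-J}\le6\cdot2^{-J}$, and the total number of indices is at most $4^J\sum_{j<J}k_j\le4^J\cdot2k_{J-1}=s_J$ by (6). $\square$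

Put $\|y\|_{\ge J}^2=\sum_{j\ge J}4^{-j}q_{k_j}(y)^2$ for $y\in Y$. The next lemma says that an element of $X$ that is small in $H$ is controlled by this tail alone.

**Lemma 4.** Let $J\ge1$, $x\in X$, $\|x\|_X\le\alpha$, $|x|\le\alpha2^{-J}$. Then $|\langle y,x\rangle|\le4\alpha\|y\|_{\ge J}$ for all $y\in Y$.

*Proof.* Both sides are continuous in $y$, so let $y\in H\setminus\{0\}$, and put $q=q_{k_J}(y)>0$.

**Step 1: remove the part of $y$ that the low levels see.** Start with $A=\emptyset$. As long as $r=y-P_Ay$ satisfies $q_{k_{J-1}}(r)>2^{-J}q$, choose $|A'|\le k_{J-1}$ with $|P_{A'}r|>2^{-J}q$ and replace $A$ by $A\cup A'$. We have $P_{A\cup A'}y=P_Ay+P_{A\cup A'}r$, an orthogonal sum because $\langle P_Ay,P_{A\cup A'}r\rangle=\langle P_Ay,r\rangle=0$, and $|P_{A\cup A'}r|\ge|P_{A'}r|$. So each step increases $|P_Ay|^2$ by more than $4^{-J}q^2$. After $4^J$ steps we would have $|A|\le4^Jk_{J-1}\le k_J$ and $|P_Ay|>q$, contradicting the definition of $q$. So the procedure stops earlier, with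 $|A|\le k_J$, $|P_Ay|\le q$ and $q_{k_{J-1}}(r)\le2^{-J}q$.

**Step 2: estimate both parts.** For $j\ge J$, $q_{k_j}(r)\le q_{k_j}(y)+|P_Ay|\le q_{k_j}(y)+q\le2q_{k_j}(y)$. For $j<J$, $q_{k_j}(r)\le2^{-J}q$. As $4^{-J}q^2\le\|y\|_{\ge J}^2$,
$$\|r\|^2\le\tfrac434^{-J}q^2+4\|y\|_{\ge J}^2\le6\|y\|_{\ge J}^2 .$$
Hence $|\langle y,x\rangle|\le|\langle r,x\rangle|+|\langle P_Ay,x\rangle|\le\alpha\|r\|+\alpha2^{-J}q\le(\sqrt6+1)\alpha\|y\|_{\ge J}$. $\square$

## 6. Random vectors straddling two levels

**Levels.** Let $n_1\ge8^8$ be a large absolute constant, $n_{i+1}=n_i^8$, $H=\bigoplus_{i\ge1}H_i$ orthogonally with $\dim H_i=n_i$, and let $(e^i_t)_{t\le n_i}$ be an orthonormal basis of $H_i$. $Q_i$ is the orthogonal projection onto $H_i$; $Q_{<i}$, $Q_{\ge i}$, $H_{\ge i}$ have the obvious meaning. Put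
$$F_i=H_i\oplus H_{i+1},\quad Q_{F_i}=Q_i+Q_{i+1},\quad N_i=n_i+n_{i+1}\le2n_i^8,\quad m_i=N_i^3,\quad m_0=0 .$$
The family $(x_a)$ consists of all $e^i_t$ and all
$$y^i_l=(a^i_l+b^i_l)/\sqrt2,\quad l\le m_i,\qquad a^i_l\in S(H_i),\ b^i_l\in S(H_{i+1}),$$
where all $a^i_l,b^i_l$ are independent and uniform on the unit spheres. We call these the distinguished vectors.

**Scales.** Let $J_i$ be the largest $J\ge1$ with $s_J^8\le n_i$. It exists since $s_1=8$ and $s_J\to\infty$; it is nondecreasing in $i$ and tends to $\infty$. For given $i$ write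
$$s=s_{J_i}\le n_i^{1/8},\quad\eta_i=8\cdot2^{-J_i}\le4,\quad\Theta_i=8\cdot2^{J_i},\quad\Theta_i/\eta_i=4^{J_i}\le s/2.\tag{7}$$
Here $s$ and $\eta_i$ are the sparsity and the error of Lemma 3 for $J=J_i$. From $n_i<s_{J_i+1}^8$ we get $N_i\le2s_{J_i+1}^{64}\le\nu_{J_i+1}$, hence
$$81^{N_i}k_j\le k_{j+1}\ \ (j\ge J_i+1),\qquad k_{J_i+2}\ge N_i.\tag{8}$$
So on $N_i$-dimensional spaces the levels $j\ge J_i+1$ of the norm are Hilbertian up to constants, by Lemma 1. As $F_i$ is spanned by $N_i$ of the $e$'s, (3) gives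
$$\|h\|_X\le2^{J_i+2}|h|\qquad(h\in F_i).\tag{9}$$

**A normalized Hilbert–Schmidt norm.** Let $\mathbf y=(\mathbf a+\mathbf b)/\sqrt2$ be a fresh random vector with the law of $y^i_l$. For a linear or conjugate-linear $B$ from $F_i$ to a Hilbert space put
$$|||B|||_i^2=\mathbb E|B\mathbf y|^2=\tfrac12\big(n_i^{-1}\|BQ_i\|_{HS}^2+n_{i+1}^{-1}\|BQ_{i+1}\|_{HS}^2\big)\le|B|^2.\tag{10}$$
(The cross terms vanish, since $\mathbf a$, $\mathbf b$ are independent with mean $0$.) If $B$ has rank at most $\rho$, each HS norm squared is at most $\rho|B|^2$, so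
$$|||B|||_i^2\le\rho\,|B|^2/n_i.\tag{11}$$

**Example.** $|||I|||_i=1$, while $h\mapsto\langle h,e^i_1\rangle e^i_1$ has operator norm $1$ and $|||\cdot|||_i=(2n_i)^{-1/2}$. Small rank is invisible.

**Three facts on spheres.**

**(i)** *If $u$ is uniform on $S(\mathbb K^n)$ and $|v|\le1$, then $\Pr(|\langle u,v\rangle|\ge t)\le4e^{-nt^2/4}$.* We may take $|v|=1$, so $\langle u,v\rangle$ has the law of $u_1$. Writing a standard Gaussian vector as $|g|u$ with $|g|$ and $u$ independent, one gets in the real case $\mathbb Eu_1^{2k}=\frac{(2k-1)!!}{n(n+2)\cdots(n+2k-2)}\le(2k-1)!!\,n^{-k}$, so $\mathbb Ee^{nu_1^2/4}\le\sum_k\frac{(2k-1)!!}{4^kk!}=(1-\frac12)^{-1/2}=\sqrt2$. In the complex case $\mathbb E|u_1|^{2k}=\frac{k!}{n(n+1)\cdots(n+k-1)}\le k!\,n^{-k}$, so $\mathbb Ee^{n|u_1|^2/4}\le\sum4^{-k}=\frac43$. Apply Markov's inequality.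

**(ii)** Lévy's concentration inequality: *there is an absolute $c_0>0$ such that for $n\ge2$ and $g$ real valued and $1$-Lipschitz on $S(\mathbb K^n)$, $\Pr(|g-\mathbb Eg|\ge u)\le2e^{-c_0nu^2}$ for all $u>0$* (see e.g. Ledoux, *The Concentration of Measure Phenomenon*).

**(iii)** *There is an absolute $c'>0$ such that for $|B|\le\Theta$ and $\sigma=|||B|||_i$: $\Pr(|B\mathbf y|\le\sigma/2)\le4\exp(-c'n_i\sigma^2/\Theta^2)$.* The function $g(\mathbf a,\mathbf b)=|B\mathbf y|$ is $\Theta$-Lipschitz in each variable, and so is $\bar g(\mathbf b)=\mathbb E_{\mathbf a}g$. Apply (ii) to $g(\cdot,\mathbf b)$ for fixed $\mathbf b$ and to $\bar g$. This gives $\Pr(|g-\mathbb Eg|\ge2u)\le4e^{-c_0n_iu^2/\Theta^2}$. Integrating, $\mathrm{Var}\,g\le C\Theta^2/n_i$ with $C=16/c_0$; and $\mathbb Eg^2=\sigma^2$. If $C\Theta^2/n_i\le\frac7{16}\sigma^2$, then $(\mathbb Eg)^2\ge\frac9{16}\sigma^2$, so $g\le\sigma/2$ forces $|g-\mathbb Eg|\ge\sigma/4$; take $2u=\sigma/4$. Otherwise $n_i\sigma^2/\Theta^2<16C/7$, and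 the right side of the claim is at least $1$ if $c'$ is small.

**The vectors seen from level $i$ upward.** For $i\ge1$ let $\mathcal Z_i$ be the family consisting of the $b^{i-1}_l$ ($l\le m_{i-1}$), the $y^p_l$ ($p\ge i$) and the $e^p_t$ ($p\ge i$): unit vectors of $H_{\ge i}$. The nonzero vectors among $Q_{\ge i}x_a$ are the elements of $\mathcal Z_i$, up to the factor $2^{-1/2}$ in $Q_{\ge i}y^{i-1}_l=b^{i-1}_l/\sqrt2$.

## 7. Four properties of the random vectors

**A toy case by hand.** Let $S$ be linear on $\mathbb K^N$ and $V\subset\mathbb K^N$ a proper subspace, with $Sy\in V+\mathbb Ky$ for *every* $y$. For $y\in V$ this gives $Sy\in V$. So $S$ induces a map on $\mathbb K^N/V$, for which every vector is an eigenvector; it is a scalar $\lambda$. Hence $S-\lambda$ maps into $V$ and has rank at most $\dim V$. Property (R3) below is a robust version. By Lemma 3, $T$ sends each $y^i_l$ near the span of $s$ distinguished vectors. Those vectors, apart from $y^i_l$ itself, know nothing about $y^i_l$.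 So $y^i_l$ behaves like a generic vector, and $S$ must be near a scalar up to an operator of small rank, which is invisible for $|||\cdot|||_i$.

**Lemma 5.** The vectors can be chosen so that for all $i\ge1$:

* **(R1)** $|\langle u,v\rangle|\le n_i^{-1/4}$ for distinct members $u,v$ of $\mathcal Z_i$.
* **(R2)** $\frac12\mathbb E\phi(\mathbf y)\le\frac1{m_i}\sum_l\phi(y^i_l)\le2\,\mathbb E\phi(\mathbf y)$ for all positive semidefinite Hermitian forms $h\mapsto\phi(h)$ on $F_i$.
* **(R3)** If $S:F_i\to F_i$ is linear, $|S|\le\Theta_i$, and for each $l\le m_i$ there is $A_l\subset\Lambda$, $|A_l|\le s$, with $\mathrm{dist}(Sy^i_l,Q_{F_i}W_{A_l})\le\eta_i$, then there is $\lambda\in\mathbb K$ with $|||S-\lambda|||_i\le8\eta_i$.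
* **(R4)** Let $r=sN_i$. If $S:F_i\to\mathbb K^r$ is linear, $|S|\le2\Theta_i$, and for each $l\le m_i$ there is $A_l\subset\{1,\dots,r\}$, $|A_l|\le s$, such that $Sy^i_l$ has distance at most $4\eta_i$ from the span of the unit vectors indexed by $A_l$, then $|||S|||_i\le12\eta_i$.

*Proof.* We show that the failure probabilities sum to less than $1$. Fix $i$ and write $n,N,m,\eta,\Theta$ for $n_i,N_i,m_i,\eta_i,\Theta_i$. "Large $n$" means larger than an absolute constant. The only information about $s$ that is used is $8\le s\le n^{1/8}$ and $\Theta/\eta\le s/2$, so nothing here depends on $f$.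

**Step 1, for (R1): reduce to one level and use (i).** It suffices that for every $p$ all distinct members of $\{b^{p-1}_l\}\cup\{a^p_l\}\cup\{e^p_t\}\subset S(H_p)$ have inner products at most $n_p^{-1/4}$ in modulus. Indeed, a nonzero inner product of two distinct members of $\mathcal Z_i$ is either such a number with $p\ge i$ times a coefficient of modulus at most $1$ (for instance $\langle y^p_l,y^{p+1}_{l'}\rangle=\frac12\langle b^p_l,a^{p+1}_{l'}\rangle$, $\langle y^p_l,e^p_t\rangle=\frac1{\sqrt2}\langle a^p_l,e^p_t\rangle$), or, for $y^p_l,y^p_{l'}$, half the sum of two such numbers. In each pair that is not a pair of $e$'s, one vector is uniform on $S(H_p)$ and independent of the other. By (i) with $t=n_p^{-1/4}$ the condition at $p$ fails with probability at most $(m_{p-1}+m_p+n_p)^2\,4e^{-\sqrt{n_p}/4}$.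

**Step 2, for (R2): compare an empirical covariance with the identity.** Put $g_l=\sqrt{n_i}\,a^i_l+\sqrt{n_{i+1}}\,b^i_l$, so $|g_l|^2=N$ and $\mathbb Eg_lg_l^*=I$ on $F_i$. Let $E=\frac1m\sum_lg_lg_l^*-I$. By independence $\mathbb E\|E\|_{HS}^2\le\frac1m\mathbb E|g_1|^4=N^2/m=1/N$, so $\Pr(\|E\|_{HS}>\frac12)\le4/N$. Now let $\|E\|_{HS}\le\frac12$ and $\phi(h)=\langle\Phi h,h\rangle$, $\Phi\ge0$. With $D=n_i^{-1/2}Q_i+n_{i+1}^{-1/2}Q_{i+1}$ we have $y^i_l=Dg_l/\sqrt2$. With $\Phi'=D\Phi D\ge0$,
$$\frac1m\sum_l\phi(y^i_l)=\tfrac12\mathrm{tr}(\Phi'(I+E)),\qquad\mathbb E\phi(\mathbf y)=\tfrac12\mathrm{tr}\,\Phi',\qquad|\mathrm{tr}(\Phi'E)|\le\tfrac12\mathrm{tr}\,\Phi' .$$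
So the average lies between $\frac12$ and $\frac32$ times $\mathbb E\phi(\mathbf y)$.

**Step 3, for (R3): discretize and create independence.** Suppose $S$ satisfies the hypothesis but $|||S-\lambda|||_i>8\eta$ for all $\lambda$. Let $\Lambda_i$ be the set of $\alpha\in\Lambda$ with $g_\alpha:=Q_{F_i}x_\alpha\ne0$. These are the indices of the $e^i,e^{i+1},y^{i-1},y^i,y^{i+1}$, so $|\Lambda_i|\le N_i+m_{i-1}+m_i+m_{i+1}\le n^{200}$ for large $n$ (note $m_{i+1}\le(2n_{i+1}^8)^3=8n^{192}$). We may take $A_l\subset\Lambda_i$. Fix once and for all an $\eta$-net of $\{|S|\le\Theta\}$ in operator norm, with at most $(1+2\Theta/\eta)^{2N^2}\le(1+s)^{2N^2}$ points of that ball, and take $S'$ in it with $|S-S'|\le\eta$. Then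
$$|||S'-\lambda|||_i>7\eta\ \text{ for all }\lambda,\qquad\mathrm{dist}(S'y^i_l,Q_{F_i}W_{A_l})\le2\eta .$$
The sets $A_l$ may contain indices of other $y^i_{l'}$, which would spoil independence. So join $l\ne l'$ if the index of $y^i_{l'}$ is in $A_l$ or that of $y^i_l$ is in $A_{l'}$. This graph on $m$ vertices has at most $sm$ edges, and by Turán's theorem it has an independent set $I$ with $|I|=\lceil m/(2s+1)\rceil$. For $l\in I$ let $A_l'$ be $A_l$ without the index of $y^i_l$. It contains no index of a $y^i_{l'}$ with $l'\in I$, and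
$$\mathrm{dist}\big(S'y^i_l,\ V_l+\mathbb Ky^i_l\big)\le2\eta,\qquad V_l=\mathrm{span}\{g_\alpha:\alpha\in A_l'\},\ \dim V_l\le s\qquad(l\in I).\tag{12}$$
Now fix $S',I,(A_l')_{l\in I}$ and condition on all random vectors except $a^i_l,b^i_l$ with $l\in I$. Then the $V_l$ are fixed, and the events (12), $l\in I$, are independent.

**Step 4, for (R3): bound one event.** Let $V\subset F_i$ be fixed, $\dim V\le s$, and $p=\Pr(\mathrm{dist}(S'\mathbf y,V+\mathbb K\mathbf y)\le2\eta)$.

First, $\mathbf y$ is rarely close to $V$. If $|P_V\mathbf y|\ge\frac12$, some vector $v$ of a fixed orthonormal basis of $V$ has $|\langle\mathbf y,v\rangle|\ge\frac1{2\sqrt s}$, so $|\langle\mathbf a,v\rangle|$ or $|\langle\mathbf b,v\rangle|$ is at least $(8s)^{-1/2}$. By (i), $\Pr(|P_V\mathbf y|\ge\frac12)\le8s\,e^{-n/(32s)}$.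

Secondly, let $|P_V\mathbf y|<\frac12$ and let the event hold. There is $t\in\mathbb K$ with $|(1-P_V)(S'-t)\mathbf y|\le2\eta$. As $|(1-P_V)\mathbf y|\ge\frac12$ and $|S'\mathbf y|\le\Theta$, we get $|t|\le2(\Theta+2\eta)$. Take $t'$ in a fixed $\eta$-net of the disc of radius $2\Theta+4\eta$, of cardinality at most $(9+4\Theta/\eta)^2$, with $|t-t'|\le\eta$. With $B=(1-P_V)(S'-t')$ we have $|B\mathbf y|\le3\eta$. Now $|S'-t'|\le3\Theta+4\eta\le7\Theta$, and by (11)
$$|||P_V(S'-t')|||_i^2\le s(7\Theta)^2/n\le\eta^2\quad\text{for large }n,\text{ as }49s(\Theta/\eta)^2\le13s^3\le n .$$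
By Pythagoras $|||B|||_i^2\ge49\eta^2-\eta^2>36\eta^2$, so $|B\mathbf y|\le3\eta$ is an event as in (iii). Since $n\eta^2/\Theta^2\ge4n/s^2\ge4n^{3/4}$ and $\Theta/\eta\le s/2$,
$$p\le8s\,e^{-n/(32s)}+4(9+4\Theta/\eta)^2\exp\!\Big(-c'\tfrac{36}{49}\,n\eta^2/\Theta^2\Big)\le e^{-n^{2/3}}\quad\text{for large }n.$$

**Step 5, for (R3): union bound.** There are at most $(1+s)^{2N^2}$ choices of $S'$, $2^m$ of $I$, and $(n^{200}+1)^{sm}$ of $(A_l')$. So (R3) fails with probability at most the exponential of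
$$2N^2\log(1+s)+m+ms\log(n^{200}+1)-\frac{m\,n^{2/3}}{2s+1}\le2N^2\log(1+s)-2m\le-m$$
for large $n$. Here $n^{2/3}/(2s+1)\ge\frac13n^{13/24}$ because $s\le n^{1/8}$, which dominates $3+s\log(n^{200}+1)$; and $m=N^3\ge2N^2\log(1+s)$. The exponent $3$ in $m=N^3$ is what makes the many conditions beat the net of operators.

**Step 6, for (R4): the same, without the eigenvector term.** Suppose the hypothesis holds but $|||S|||_i>12\eta$. Take $S'$ in a fixed $\eta$-net of $\{|S|\le2\Theta\}$, of cardinality at most $(1+4\Theta/\eta)^{2Nr}\le(1+2s)^{2N^2s}$, with $|S-S'|\le\eta$. Then $|||S'|||_i>11\eta$ and the distances are at most $5\eta$. For a fixed coordinate subspace $V$, $\dim V\le s$, and $B=(1-P_V)S'$, (11) gives $|||B|||_i^2\ge121\eta^2-4s\Theta^2/n\ge120\eta^2>(10\eta)^2$, since $4s(\Theta/\eta)^2\le s^3\le n$. By (iii) with $|B|\le2\Theta$, $\Pr(|B\mathbf y|\le5\eta)\le4\exp(-25c'n\eta^2/\Theta^2)\le e^{-n^{2/3}}$ for large $n$. For fixed $S'$ and $(A_l)_{l\le m}$ the $m$ events are independent.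 So (R4) fails with probability at most the exponential of $2N^2s\log(1+2s)+ms\log(sN+1)-mn^{2/3}\le-m$ for large $n$.

**Step 7: sum over $i$.** The sum of all failure probabilities is at most
$$\sum_i\Big[4(m_{i-1}+m_i+n_i)^2e^{-\sqrt{n_i}/4}+4/N_i+2e^{-m_i}\Big].$$
Since $m_{i-1}\le8n_i^3$, $m_i\le8n_i^{24}$ and $n_{i+1}=n_i^8$, it is less than $1$ if $n_1$ is a large absolute constant. $\square$

Fix such a choice. This defines $Y$. It is separable and infinite dimensional, and $d_n(Y)\le7f(n)$ by Lemma 2.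

A distinguished vector has $\|y^i_l\|\ge q_1(y^i_l)\ge1$. A fresh one is much smaller in $Y$:

**Lemma 6.** $\mathbb E\|\mathbf y\|^2\le8\cdot4^{-J_i}$ for every $i$ (fresh $\mathbf y\in F_i$).

*Proof.* Let $J=J_i$, $k=k_{J-1}$, $n=n_i$, so $2k4^J=s\le n^{1/8}$. For $\mathbf a\in S(H_i)$ we have $\|\mathbf a\|^2\le\frac43(q_k(\mathbf a)^2+4^{-J})$, by bounding $q_{k_j}$ by $q_k$ for $j<J$ and by $1$ for $j\ge J$.

**Step 1: bound $q_k(\mathbf a)$ by inner products.** Let $|A|\le k$ and $L=H_1\oplus\dots\oplus H_{i-1}\perp\mathbf a$. Since $L+W_A=L\oplus Q_{\ge i}W_A$ orthogonally, $|P_A\mathbf a|\le|P_{L+W_A}\mathbf a|=|P_{Q_{\ge i}W_A}\mathbf a|$. The space $Q_{\ge i}W_A$ is spanned by at most $k$ elements of $\mathcal Z_i$. By (R1) their Gram matrix is $\ge1-kn^{-1/4}\ge\frac12$. The squared norm of the projection is $v^*G^{-1}v$ for the vector $v$ of inner products and the corresponding Gram matrix $G$ (up to conjugation), so $|P_A\mathbf a|^2\le2k\max_{z\in\mathcal Z_i}|\langle\mathbf a,z\rangle|^2$.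

**Step 2: the inner products are small.** Only the $b^{i-1}_l,y^i_l,e^i_t$ in $\mathcal Z_i$ have $Q_iz\ne0$. By (i), outside an event of probability $\pi_i\le(m_{i-1}+m_i+n_i)4e^{-\sqrt n/4}$ all $|\langle\mathbf a,z\rangle|\le n^{-1/4}$. As $4^J\le n^{1/8}$, $\pi_i\le4^{-J}$ for large $n_1$. Outside the event, $q_k(\mathbf a)^2\le2kn^{-1/2}\le4^{-J}$; always $q_k(\mathbf a)\le1$. So $\mathbb E\|\mathbf a\|^2\le\frac43(2\cdot4^{-J}+\pi_i)\le4\cdot4^{-J}$.

**Step 3: both halves.** The same at level $i+1$ gives $\mathbb E\|\mathbf b\|^2\le4\cdot4^{-J_{i+1}}\le4\cdot4^{-J}$, and $\|\mathbf y\|^2\le\|\mathbf a\|^2+\|\mathbf b\|^2$. $\square$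

## 8. Every bounded operator is nearly scalar on $F_i$

Let $P$ be a bounded operator on $Y$, $\|P\|\le K$, $K\ge1$. For $x\in X$ the functional $y\mapsto\langle Py,x\rangle$ has norm at most $K\|x\|_X$, so there is $Tx\in X$ with
$$\langle Py,x\rangle=\langle y,Tx\rangle\qquad(y\in Y,\ x\in X).$$
$T$ is linear on $X$ and $\|T\|\le K$. By (2) and (9),
$$|Th|\le2K\|h\|_X\le K\Theta_i|h|\qquad(h\in F_i).\tag{13}$$

**Proposition 7.** For every $i$ there is $\lambda_i\in\mathbb K$ such that, with $\Delta=T-\lambda_i$ on $F_i$: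

* (a) $|||Q_{F_i}\Delta|||_i\le8K\eta_i$ and $|||\Delta|||_i^2\le690K^2\eta_i^2$; also $|\lambda_i|\le50K$.
* (b) $|\lambda_i-\lambda_{i+1}|\le24K\eta_i$, and $|\tau_i-\lambda_i|\le12K\eta_i$ where $\tau_i=n_i^{-1}\mathrm{tr}(Q_iT|_{H_i})$.

*Proof.* Put $T_1=T/K$. Since $\|T_1x_a\|_X\le1$, Lemma 3 with $J=J_i$ gives for each $a$ a set $A$, $|A|\le s$, with $\mathrm{dist}(T_1x_a,W_A)\le\eta_i$.

**Step 1: the component in $F_i$ gives $\lambda_i$.** By (13), $S=Q_{F_i}T_1|_{F_i}$ has $|S|\le\Theta_i$, and it satisfies the hypothesis of (R3). So $|||Q_{F_i}\Delta|||_i\le8K\eta_i$ for some $\lambda_i$.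

**Step 2: the component in $H_{\ge i+2}$ is small.** The difficulty is that this target is infinite dimensional. We first cut it down to a space $U$ of dimension at most $r=sN_i$, with a nearly orthonormal basis, and then use (R4). Let $R=Q_{\ge i+2}T_1|_{F_i}$, $|R|\le\Theta_i$. For each $x\in\{e^i_t,e^{i+1}_t,y^i_l\}$ there is $D(x)\subset\mathcal Z_{i+2}$, $|D(x)|\le s$, with $\mathrm{dist}(Rx,\mathrm{span}\,D(x))\le\eta_i$. Let $\mathcal B$ be the union of the $D(e)$ over the $N_i$ basis vectors $e$ of $F_i$, so $|\mathcal B|\le r$, and let $U=\mathrm{span}\,\mathcal B$. Since $|(R-P_UR)e|\le\eta_i$ for all basis vectors, (10) gives $|||R-P_UR|||_i\le\eta_i$.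

By (R1), any at most $r+s$ elements of $\mathcal Z_{i+2}$ have a Gram matrix whose distance from the identity in operator norm is at most
$$\delta=(r+s)n_{i+2}^{-1/4}\le2sN_in_{i+1}^{-2}\le4s/n_{i+1}\le\tfrac1s\le\tfrac12\,\eta_i/\Theta_i\le\tfrac12.\tag{14}$$

*Claim: $P_URy^i_l$ is near the span of few elements of $\mathcal B$.* Let $y=y^i_l$, $D=D(y)$, and $w$ the orthogonal projection of $Ry$ to $\mathrm{span}\,D$, so $|Ry-w|\le\eta_i$, $|w|\le\Theta_i$. Write $w=w_1+w_2$ with $w_1\in\mathrm{span}(D\cap\mathcal B)$ and $w_2\in\mathrm{span}(D\setminus\mathcal B)$, splitting the expansion of $w$ in $D$. By (14) the coefficient vector of $w$ has norm at most $\sqrt2\,\Theta_i$, and a unit vector of $U$ has a coefficient vector with respect to $\mathcal B$ of norm at most $\sqrt2$. The inner products between $D\setminus\mathcal B$ and $\mathcal B$ form an off-diagonal block of the Gram matrix of $D\cup\mathcal B$, of norm at most $\delta$. Hence $|P_Uw_2|\le\delta\cdot\sqrt2\cdot\sqrt2\,\Theta_i=2\delta\Theta_i\le\eta_i$.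 As $P_Uw_1=w_1$,
$$\mathrm{dist}(P_URy,\mathrm{span}(D\cap\mathcal B))\le|P_U(Ry-w)|+|P_Uw_2|\le2\eta_i .$$

Let $\mathcal J:U\to\mathbb K^r$ be the linear map sending the elements of $\mathcal B$ (linearly independent by (14)) to distinct unit coordinate vectors. By (14), $|\mathcal J|\le2$ and $|\mathcal J^{-1}|\le2$ on the range. So $S=\mathcal JP_UR$ has $|S|\le2\Theta_i$, and $Sy^i_l$ is within $4\eta_i$ of a span of at most $s$ coordinate vectors. By (R4), $|||S|||_i\le12\eta_i$. So $|||P_UR|||_i\le24\eta_i$ and $|||R|||_i\le25\eta_i$, that is, $|||Q_{\ge i+2}T|||_i\le25K\eta_i$.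

**Step 3: the component in $H_{<i}$ is small because the rank is.** For $i=1$ it is $0$. For $i\ge2$, $\mathrm{rank}\,Q_{<i}\le2n_{i-1}=2n_i^{1/8}$. So by (11), (13) and (7), $|||Q_{<i}T|||_i^2\le K^2\Theta_i^2\cdot2n_i^{1/8}/n_i\le K^2\eta_i^2\cdot\frac{s^2}2n_i^{-7/8}\le K^2\eta_i^2$.

**Step 4: collect (a).** The three components are orthogonal, and $\lambda_ih\in F_i$ for $h\in F_i$. So $|||\Delta|||_i^2\le(64+625+1)K^2\eta_i^2$. By (R2) for $\phi(h)=|Q_{F_i}\Delta h|^2$, some $l$ has $|Q_{F_i}\Delta y^i_l|\le\sqrt{128}K\eta_i\le12K\eta_i\le48K$. As $|Ty^i_l|\le2\|Ty^i_l\|_X\le2K$, we get $|\lambda_i|=|\lambda_iy^i_l|\le50K$.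

**Step 5: (b), because $F_i$ and $F_{i+1}$ share $H_{i+1}$.** By (a) and (10), $n_i^{-1/2}\|Q_i(T-\lambda_i)Q_i\|_{HS}\le8\sqrt2K\eta_i$. Since $|\mathrm{tr}(Q_i\Delta Q_i)|\le n_i^{1/2}\|Q_i\Delta Q_i\|_{HS}$, this gives the second claim of (b). Also $n_{i+1}^{-1/2}\|Q_{i+1}(T-\lambda_i)Q_{i+1}\|_{HS}\le8\sqrt2K\eta_i$ by (a) for $i$, and $n_{i+1}^{-1/2}\|Q_{i+1}(T-\lambda_{i+1})Q_{i+1}\|_{HS}\le8\sqrt2K\eta_{i+1}$ by (a) for $i+1$. As $n_{i+1}^{-1/2}\|Q_{i+1}\|_{HS}=1$ and $\eta_{i+1}\le\eta_i$, $|\lambda_i-\lambda_{i+1}|\le16\sqrt2K\eta_i\le24K\eta_i$. $\square$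

## 9. Idempotents: $\lambda_i(1-\lambda_i)$ is small

Let $P^2=P$. Then $T^2=T$, so $T\Delta=(1-\lambda_i)T$ on $F_i$, and
$$\overline{(1-\lambda_i)}\;\mathbb E\langle\mathbf y,T\mathbf y\rangle=\mathbb E\langle\mathbf y,T\Delta\mathbf y\rangle=\mathbb E\langle P\mathbf y,\Delta\mathbf y\rangle .\tag{15}$$
The left side is about $\overline{\lambda_i(1-\lambda_i)}$. We need the right side to be small.

**Where direct estimates stop.** We know that $\Delta\mathbf y$ is small in $H$, of order $\eta_i$ in quadratic mean. But $T$ is not bounded on $H$. Even if $\Delta\mathbf y$ lay in $F_i$, (13) would give only $|T\Delta\mathbf y|\le K\Theta_i|\Delta\mathbf y|$, of order $K^2\Theta_i\eta_i=64K^2$: no decay at all. Duality gives $|\langle P\mathbf y,\Delta\mathbf y\rangle|\le K\|\mathbf y\|\,\|\Delta\mathbf y\|_X$. For a distinguished vector, $\|\Delta y^i_l\|_X\le51K$ is fine, but $\|y^i_l\|\ge1$. For a fresh vector, $\|\mathbf y\|$ is of order $2^{-J_i}$ by Lemma 6; but $1=\langle\mathbf y,\mathbf y\rangle\le\|\mathbf y\|\|\mathbf y\|_X$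 then makes $\|\mathbf y\|_X$ of order at least $2^{J_i}$ with probability at least $\frac12$, and the bound $\|\Delta\mathbf y\|_X\le51K\|\mathbf y\|_X$ again yields only a constant.

**The way past this.** We want the bound on $\Delta$ from the distinguished vectors together with the bound on $\|\cdot\|$ from the fresh ones. Property (R2) transfers *quadratic forms* from one kind to the other. The square of $\|\Delta h\|_X$ is not a quadratic form in $h$. But only the values of $\Delta h$ on $G=P(F_i)$ matter in (15), and $\dim G\le N_i$. On such a space the whole norm $\|\cdot\|$ is Hilbertian only with a loss of order $2^{J_i}$ in the estimate of Lemma 2; by (8), however, its tail $j\ge J_i+1$ is Hilbertian up to an absolute constant. And Lemma 4 says that $\Delta y^i_l$, being small in $H$, acts through the tail only.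

**Proposition 8.** There is an absolute constant $C_3$ such that, if $P^2=P$ and $\|P\|\le K$, $K\ge1$, then the $\lambda_i$ of Proposition 7 satisfy $|\lambda_i(1-\lambda_i)|\le C_3K^22^{-J_i}$ for every $i$.

*Proof.* Write $\lambda=\lambda_i$, $J=J_i$, $G=P(F_i)\subset Y$.

**Step 1: a Hilbertian norm on $G$ equivalent to the tail.** By (8) and Lemma 1, for $j\ge J+1$ there is $A_j$, $|A_j|\le81^{N_i}k_j\le k_{j+1}$, with $|P_{A_j}g|\ge\frac12q_{k_j}(g)$ on $G$. Put $|y|_G^2=\sum_{j\ge J+1}4^{-j}|P_{A_j}y|^2$ for $y\in Y$. Since $|P_{A_j}y|\le q_{k_{j+1}}(y)$,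
$$|y|_G\le2\|y\|\qquad(y\in Y).\tag{16}$$
For $g\in G$, using $q_{k_J}\le q_{k_{J+1}}$ for the term $j=J$,
$$\|g\|_{\ge J}^2\le5\sum_{j\ge J+1}4^{-j}q_{k_j}(g)^2\le20\,|g|_G^2.\tag{17}$$
So $|\cdot|_G$ is a Hilbertian norm on $G$.

**Step 2: bound the functionals at distinguished vectors.** For $h\in F_i$ let $\Psi h\in G^*$ be $g\mapsto\langle g,\Delta h\rangle$ (note $\Delta h\in X$), and let $|\Psi h|$ be its norm dual to $|\cdot|_G$. $\Psi$ is conjugate-linear, and the dual norm is Hilbertian, so $h\mapsto|\Psi h|^2$ is a positive semidefinite Hermitian form. We have $\|\Delta y^i_l\|_X\le K+|\lambda|\le51K$. With $\alpha_l=\max(51K,2^J|\Delta y^i_l|)$, Lemma 4 and (17) give, on $G$,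
$$|\langle g,\Delta y^i_l\rangle|\le4\alpha_l\|g\|_{\ge J}\le18\,\alpha_l|g|_G .$$
Hence $|\Psi y^i_l|\le18\alpha_l$. By (R2) for $h\mapsto|\Delta h|^2$ and Proposition 7(a),
$$\frac1{m_i}\sum_l|\Psi y^i_l|^2\le324\Big(51^2K^2+4^J\cdot2\cdot690K^2\eta_i^2\Big)\le C_1K^2,$$
with an absolute constant $C_1$, since $4^J\eta_i^2=64$.

**Step 3: transfer to fresh vectors.** By (R2) for $h\mapsto|\Psi h|^2$, $\mathbb E|\Psi\mathbf y|^2\le2C_1K^2$.

**Step 4: conclude from (15).** Since $P\mathbf y\in G$, $|\langle P\mathbf y,\Delta\mathbf y\rangle|\le|\Psi\mathbf y|\,|P\mathbf y|_G$, and $|P\mathbf y|_G\le2\|P\mathbf y\|\le2K\|\mathbf y\|$ by (16). By Cauchy–Schwarz and Lemma 6,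
$$|1-\lambda|\,\big|\mathbb E\langle\mathbf y,T\mathbf y\rangle\big|\le(\mathbb E|\Psi\mathbf y|^2)^{1/2}(\mathbb E|P\mathbf y|_G^2)^{1/2}\le(2C_1)^{1/2}K\cdot2K\cdot8^{1/2}\,2^{-J}=C_2K^22^{-J}.$$
Moreover $\mathbb E\langle\mathbf y,T\mathbf y\rangle=\bar\lambda+\mathbb E\langle\mathbf y,Q_{F_i}\Delta\mathbf y\rangle$, and the last term is at most $|||Q_{F_i}\Delta|||_i\le8K\eta_i=64K2^{-J}$ in modulus. As $|1-\lambda|\le51K$,
$$|\lambda(1-\lambda)|\le C_2K^22^{-J}+51K\cdot64K2^{-J}=C_3K^22^{-J}.\qquad\square$$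

## 10. Finite rank projections have small trace on a fixed level

**Proposition 9.** Let $K\ge1$ and let $i_0$ satisfy $C_3K^22^{-J_{i_0}}\le\frac1{16}$ and $24K\eta_{i_0}\le\frac18$. If $P$ is a finite rank projection on $Y$ with $\|P\|\le K$, then $\big|n_{i_0}^{-1}\sum_t\langle Pe^{i_0}_t,e^{i_0}_t\rangle\big|\le\frac14$.

*Proof.* **Step 1: all $\lambda_i$ with $i\ge i_0$ lie in one disc.** The two conditions hold for all $i\ge i_0$, since $J_i$ is nondecreasing. For such $i$, $|\lambda_i(1-\lambda_i)|\le\frac1{16}$. As $\max(|\lambda_i|,|1-\lambda_i|)\ge\frac12$, $\lambda_i$ lies within $\frac18$ of $0$ or of $1$. These two discs are $\frac34$ apart and $|\lambda_i-\lambda_{i+1}|\le\frac18$, so all $\lambda_i$, $i\ge i_0$, lie in the same disc.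

**Step 2: it is the disc around $0$.** $T$ factors through the dual of the range of $P$, so $Q_iT|_{H_i}$ has rank at most $\mathrm{rank}\,P$. By (13) its norm is at most $K\Theta_i$, and $\Theta_i\le8s_{J_i}\le8n_i^{1/8}$. Hence $|\tau_i|\le\mathrm{rank}(P)\,K\Theta_i/n_i\to0$. As $|\tau_i-\lambda_i|\le12K\eta_i\le\frac1{16}$ for $i\ge i_0$, the disc around $1$ is impossible for large $i$.

**Step 3: return to $i_0$.** So $|\lambda_{i_0}|\le\frac18$ and $|\tau_{i_0}|\le\frac18+\frac1{16}\le\frac14$. Finally $\sum_t\langle Pe^{i_0}_t,e^{i_0}_t\rangle=\sum_t\langle e^{i_0}_t,Te^{i_0}_t\rangle=\overline{n_{i_0}\tau_{i_0}}$. $\square$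

**Proof of Theorem A.** Suppose finite rank projections $P_\beta$ with $\|P_\beta\|\le K$ converge to $I$ in the weak operator topology; we may take $K\ge1$. Choose $i_0$ as in Proposition 9, which is possible since $J_i\to\infty$. Since $e^{i_0}_t\in H\subset Y$ and $e^{i_0}_t\in X=Y^*$, we get $n_{i_0}^{-1}\sum_t\langle P_\beta e^{i_0}_t,e^{i_0}_t\rangle\to1$. This contradicts the bound $\frac14$, which holds for every $\beta$. Together with Lemma 2 this proves Theorem A. $\blacksquare$

## 11. A norm bound, the classification of rates, and the hereditary MAP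

**Proposition 10 (quantitative form).** There is an absolute $c>0$ such that, for every $i$ with $c\,2^{J_i/2}\ge1$, every finite rank projection $P$ on $Y$ with $P|_{H_i}=\mathrm{id}$ satisfies $\|P\|>c\,2^{J_i/2}$.

*Proof.* Let $c$ satisfy $C_3c^2\le\frac1{16}$ and $192c\le\frac18$. If $\|P\|\le K:=c\,2^{J_i/2}$, then $C_3K^22^{-J_i}=C_3c^2\le\frac1{16}$ and $24K\eta_i=192c\,2^{-J_i/2}\le\frac18$. So Proposition 9 applies with $i_0=i$ and gives $1\le\frac14$, a contradiction. $\square$

**Proposition 11 (classification of rates).** For $f:\mathbb N\to[1,\infty)$, every separable infinite dimensional $X$ with $d_n(X)=O(f(n))$ has an FDD if and only if $\liminf f<\infty$, i.e. if and only if every such $X$ is isomorphic to a Hilbert space.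

*Proof.* If $\liminf f<\infty$, every such $X$ is isomorphic to $\ell_2$ and has an FDD, as shown in Section 2. If $\liminf f=\infty$, then $f(n)\to\infty$, and the $Y$ of Theorem A satisfies the growth condition and has no FDD; in particular it is not isomorphic to a Hilbert space. $\square$

The last statement uses the theorem on $f_*$ quoted in Section 2; Theorem A does not.

**Proposition 12.** For every $f\to\infty$, $f:\mathbb N\to[1,\infty)$, there is a separable reflexive $Y$ with $d_n(Y)=O(f(n))$, all of whose subspaces have the metric approximation property, but without uniformly bounded finite rank projections tending to the identity in the weak operator topology; in particular $Y$ has no FDD.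

*Proof.* **Step 1: choose the rate.** Apply Theorem A with $\min(f,f_*,1+\sqrt{\log n})$, which tends to $\infty$. By the quoted theorem all subspaces of $Y$ have the AP. Also $d_n(Y)=o(\log n)$.

**Step 2: $d_n(Y)=o(\log n)$ forces reflexivity.** Suppose $Y$ is not reflexive. By James' theorem, for $\theta\in(0,1)$ there are $x_j\in B_Y$, $x_i^*\in B_{Y^*}$ with $x_i^*(x_j)=\theta$ for $i\le j$ and $0$ for $i>j$. The $x_j$ are linearly independent: in a vanishing combination with last index $j$, apply $x_j^*$. Let $V:\mathrm{span}(x_j)_{j\le n}\to\ell_2^n$ be an isomorphism with $\|V\|\le d$, $\|V^{-1}\|\le1$. Put $v_j=Vx_j$ and $x_i^*V^{-1}=\langle\cdot,u_i\rangle$, so $|v_j|\le d$, $|u_i|\le1$ and $\langle v_j,u_i\rangle=x_i^*(x_j)$. By Hilbert's inequality the matrix with entries $\frac1{j-i}$ $(i\ne j)$ and zero diagonal has norm at most $\pi$ on $\ell_2$, hence also on $\ell_2$-sums of copies of $\ell_2^n$. With $\sum_{i<j\le n}\frac1{j-i}=\sum_{k=1}^{n-1}\frac{n-k}k\ge n(\log n-1)$,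
$$\theta n(\log n-1)\le\theta\sum_{i<j\le n}\frac1{j-i}=\sum_{i\ne j}\frac{\langle v_j,u_i\rangle}{j-i}\le\pi\Big(\sum_j|v_j|^2\Big)^{1/2}\Big(\sum_i|u_i|^2\Big)^{1/2}\le\pi nd .$$
Taking the infimum over $V$, $d_n(Y)\ge\frac\theta\pi(\log n-1)$ for all $n$, a contradiction.

**Step 3: from AP to MAP.** So $Y$ and all its subspaces are reflexive with the AP. By Grothendieck's theorem a reflexive space with the AP has the MAP. The statement on projections is Theorem A. $\square$
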